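# Exact Calderón couples among weighted $L_p$ couples with a single exponent

## 1. Couples, the $K$-functional, and exact interpolation pairs

Scalars are real or complex throughout.

**Definition 1 (Banach couple).** A Banach couple $\overline X=(X_0,X_1)$ consists of two Banach spaces continuously embedded in a common Hausdorff topological vector space. Then $X_0\cap X_1$ and $X_0+X_1$ make sense.

**Definition 2 (weighted spaces).** For a measure space $(\Omega,\varrho)$ and a positive measurable weight $a$, the space $L_p(a)$ has the norm $\|f\|_{L_p(a)}=\big(\int|f|^pa\,d\varrho\big)^{1/p}$ if $1\le p<\infty$, and $\|f\|_{L_\infty(a)}=\operatorname{ess\,sup}|f|a$ if $p=\infty$. On a finite set we write $\ell_p^n(\lambda)$ for the norm $(\sum_i\lambda_i|u_i|^p)^{1/p}$, and $\ell_p^n$ when $\lambda=(1,\dots,1)$.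

Example. $(\ell_p^2,\ell_p^2(\lambda))$ with $\lambda=(\lambda_1,\lambda_2)$ is a Banach couple. Both spaces are the same two-dimensional space with different norms, and what matters is how the norms sit relative to each other.

**Definition 3 ($K$-functional).** For $f\in X_0+X_1$ and $t>0$,
$$K(t,f;\overline X)=\inf_{f=f_0+f_1,\ f_j\in X_j}\big(\|f_0\|_{X_0}+t\|f_1\|_{X_1}\big).$$
For each fixed $t$ this is a norm on $X_0+X_1$; for $t=1$ it is the usual norm of the sum.

Example. For a one-point space with norms $|u|$ and $\lambda^{1/p}|u|$ we have $K(t,f)=|f|\min(1,t\lambda^{1/p})$. For $(\ell_1^2,\ell_1^2(\lambda))$ the infimum can be taken coordinate by coordinate, so $K(t,f)=\sum_i|f_i|\min(1,t\lambda_i)$.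

For a linear $T:A_0+A_1\to B_0+B_1$ that is bounded from $A_j$ to $B_j$, $j=0,1$, we write $T:\overline A\to\overline B$ and
$$\|T\|=\max_{j=0,1}\|T\|_{A_j\to B_j}.$$
We call $T$ a contraction if $\|T\|\le1$. Applying $T$ to a decomposition of $f$ gives
$$K(t,Tf;\overline B)\le\|T\|\,K(t,f;\overline A)\qquad(t>0). \tag{1}$$

**Definition 4 (intermediate space, exact interpolation pair).** A Banach space $X$ is intermediate for $\overline X$ if $X_0\cap X_1\subset X\subset X_0+X_1$ continuously. If $A$, $B$ are intermediate for $\overline A$, $\overline B$, the pair $A,B$ is an exact interpolation pair relative to $\overline A,\overline B$ if every contraction $T:\overline A\to\overline B$ maps $A$ into $B$ with $\|T\|_{A\to B}\le1$.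

Example. $A=A_0$, $B=B_0$ is an exact interpolation pair by definition. So is $A=A_0+A_1$ with norm $K(s,\cdot\,;\overline A)$ and $B=B_0+B_1$ with norm $K(s,\cdot\,;\overline B)$ for a fixed $s>0$, by (1).

**Definition 5 (exact Calderón couples).** The couples $\overline A,\overline B$ are exact Calderón couples if for every exact interpolation pair $A,B$ relative to $\overline A,\overline B$ the following holds: whenever $f\in A$, $g\in B_0+B_1$ and
$$K(t,g;\overline B)\le K(t,f;\overline A)\quad\text{for all }t>0, \tag{2}$$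
then $g\in B$ and $\|g\|_B\le\|f\|_A$.

Example. Let $\overline A$, $\overline B$ be one-point couples with norms $|u|,\lambda^{1/p}|u|$ and $|u|,\mu^{1/p}|u|$. Condition (2) reads $|g|\min(1,t\mu^{1/p})\le|f|\min(1,t\lambda^{1/p})$. Letting $t\to\infty$ gives $|g|\le|f|$; dividing by $t$ and letting $t\to0$ gives $\mu^{1/p}|g|\le\lambda^{1/p}|f|$. If $f=0$ then $g=0$. Otherwise $Tu=(g/f)u$ is a contraction with $Tf=g$, so $\|g\|_B=\|Tf\|_B\le\|f\|_A$ for every exact pair. These couples are exact Calderón.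

The example shows a general mechanism: if some contraction $T:\overline A\to\overline B$ has $Tf=g$, then $g\in B$ and $\|g\|_B\le\|f\|_A$ for every exact interpolation pair with $f\in A$.

**Definition 6 (essential range, interleaved quadruple).** Let $\kappa>0$ be measurable on a measure space. Its essential range $\Lambda\subset(0,\infty)$ is the set of $\lambda>0$ such that $\{|\kappa-\lambda|<\epsilon\}$ has positive measure for every $\epsilon>0$. For $\Lambda_A,\Lambda_B\subset(0,\infty)$, an interleaved quadruple consists of $\lambda_1,\lambda_2\in\Lambda_A$ and $\mu_1,\mu_2\in\Lambda_B$ with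
$$\lambda_1<\mu_1<\lambda_2<\mu_2\qquad\text{or}\qquad\mu_1<\lambda_1<\mu_2<\lambda_2 .$$

Example. For $\kappa(x)=x$ on $(0,1)$ with Lebesgue measure, $\Lambda=(0,1]$. The sets $\Lambda_A=\{1,3\}$, $\Lambda_B=\{2,4\}$ contain an interleaved quadruple. The sets $\Lambda_A=\{1,4\}$, $\Lambda_B=\{2,3\}$ do not, since the only increasing order is $\lambda,\mu,\mu,\lambda$.

The set $(0,\infty)\setminus\Lambda$ is open and is covered by countably many open intervals whose preimages under $\kappa$ are null. So $\Lambda$ is a Borel set and $\kappa\in\Lambda$ almost everywhere.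

## 2. Conjecture 7.1 and the answer

For a contraction $T$, (1) says that $Tf$ has a smaller $K$-functional than $f$. The exact Calderón property asks for a converse in which no constant is lost: if the $K$-functional of $g$ is dominated by that of $f$, is $g$ at most as large as $f$ in every exact interpolation pair?

The following is known, by Sparr. For $\overline A=(L^{p_0}(a_0),L^{p_1}(a_1))$ and $\overline B=(L^{p_0}(b_0),L^{p_1}(b_1))$, with $1\le p_0,p_1\le\infty$, the conclusion of Definition 5 holds in the weakened form $\|g\|_B\le C\|f\|_A$ with $C=C(p_0,p_1)\le2$. When $p_0=p_1=p$, the best constant satisfies $C\le2^{1/p'}$, where $1/p+1/p'=1$. For $1<p<\infty$ the couples $\overline A=\overline B=(L^1,L^p)$ are not exact Calderón. For $p_0=p_1=p\in\{1,2,\infty\}$ exact results, that is, the Calderón property in the exact sense, are known. Conjecture 7.1 in "Interpolation of Hilbert spaces" concerns equal exponents: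

**Conjecture 7.1.** For every $1\le p\le\infty$, all measure spaces (possibly different for the two couples) and all positive weights, the couples $\overline A=(L_p(a_0),L_p(a_1))$, $\overline B=(L_p(b_0),L_p(b_1))$ are exact Calderón couples.

Is it true? It is false for every $p\in(1,\infty)\setminus\{2\}$. With the known exact cases, the statement holds for exactly $p\in\{1,2,\infty\}$.

**Theorem 1.** Let $1<p<\infty$, $p\ne2$. Let $\lambda_1,\lambda_2,\mu_1,\mu_2>0$ with $\mu_1<\lambda_1<\mu_2<\lambda_2$ or $\lambda_1<\mu_1<\lambda_2<\mu_2$. Put $\overline A=(\ell_p^2,\ell_p^2(\lambda))$, $\overline B=(\ell_p^2,\ell_p^2(\mu))$. Then there are $f,g\in(0,\infty)^2$ with $K(t,g;\overline B)\le K(t,f;\overline A)$ for all $t>0$, but no linear $T$ with $\|T\|\le1$ and $Tf=g$. Consequently $\overline A,\overline B$ are not exact Calderón couples. Moreover, for any four distinct positive numbers $w_1,\dots,w_4$, the single couple $\overline A=\overline B=(\ell_p^4,\ell_p^4(w))$ is not exact Calderón, and this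 is witnessed by an exact interpolation space $A=B$.

**Theorem 2.** Let $1<p<\infty$, $p\ne2$. Let $\overline A=(L_p(a_0),L_p(a_1))$, $\overline B=(L_p(b_0),L_p(b_1))$ over $\sigma$-finite measure spaces, and let $\Lambda_A,\Lambda_B$ be the essential ranges of $a_1/a_0$, $b_1/b_0$. Then $\overline A,\overline B$ are exact Calderón couples if and only if there is no interleaved quadruple for $\Lambda_A,\Lambda_B$. In particular, $\overline A=\overline B=(L_p(a_0),L_p(a_1))$ is exact Calderón if and only if $a_1/a_0$ has at most three essential values.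

The "if" part will be proved for all $1<p<\infty$.

## 3. Orbits turn the property into a question about contractions

We saw that a contraction with $Tf=g$ suffices. To disprove the property we need the reverse direction.

**Lemma 1 (orbits).** Let $0\ne f\in A_0+A_1$. Let $B=\{Tf:\ T:\overline A\to\overline B\}$ with $\|h\|_B=\inf\{\|T\|:Tf=h\}$, and let $A$ be the same space formed with operators $\overline A\to\overline A$. Then $A,B$ are intermediate Banach spaces, they form an exact interpolation pair, and $\|f\|_A\le1$. Hence, if $\overline A,\overline B$ are exact Calderón, $c>0$, and $K(t,g;\overline B)\le K(t,cf;\overline A)$ for all $t$, then for every $\epsilon>0$ there is $T$ with $Tf=g$ and $\|T\|\le c+\epsilon$.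

Proof. The operators $\overline A\to\overline B$ with the norm $\|T\|$ form a Banach space. Indeed, a Cauchy sequence $T_n$ converges in operator norm on $A_0$ and on $A_1$. The two limits agree on $A_0\cap A_1$, since both are limits in $B_0+B_1$, so together they define an operator on $A_0+A_1$. Since $\|Tf\|_{B_0+B_1}\le\|T\|\,\|f\|_{A_0+A_1}$, the subspace $\{T:Tf=0\}$ is closed. So $B$, being the quotient by this subspace, is a Banach space, continuously embedded in $B_0+B_1$.

For the other inclusion, Hahn–Banach gives $\ell\in(A_0+A_1)^*$ with $\ell(f)=1$. If $h\in B_0\cap B_1$, then $Tu=\ell(u)h$ satisfies $Tf=h$ and $\|Tu\|_{B_j}\le\|\ell\|\,\|u\|_{A_j}\|h\|_{B_j}$. So $\|h\|_B\le\|\ell\|\max_j\|h\|_{B_j}$, and $B$ is intermediate. The same argument applies to $A$.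

If $R:\overline A\to\overline B$ is a contraction and $h=Sf\in A$, then $Rh=(RS)f$ with $\|RS\|\le\|S\|$. Taking the infimum over $S$ gives $\|Rh\|_B\le\|h\|_A$, so the pair is exact. The identity operator gives $\|f\|_A\le1$. For the last claim, the exact Calderón property gives $g\in B$ and $\|g\|_B\le\|cf\|_A\le c$, which is what the claim says. $\square$

In finite dimensions we can pass to the limit. The sets $\{T:Tf=g,\ \|T\|\le1+\tfrac1n\}$ are compact and decreasing in $n$; if all were nonempty, they would have a common element, a contraction. Therefore: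

**Remark 1.** In finite dimensions, if no contraction $T$ has $Tf=g$, then for some $\eta>0$ no $T$ with $\|T\|\le1+\eta$ has $Tf=g$.

## 4. Replacing $K$ by a functional that splits pointwise

For $p>1$ the functional $K$ of a weighted $L_p$ couple does not split over points. The following variant does. For $r\ge1$ let
$$K_r(t,f;\overline X)=\inf_{f=f_0+f_1}\big(\|f_0\|_{X_0}^r+t\|f_1\|_{X_1}^r\big).$$

**Lemma 2.** Let $r,s\in[1,\infty)$. If $K_r(t,g)\le K_r(t,f)$ for all $t>0$, then $K_s(t,g)\le K_s(t,f)$ for all $t>0$. (Here $f$ and $g$ may belong to the sum spaces of different couples.)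

Proof. Claim: if $u,v\ge0$ and $K_r(t,g)\le u^r+tv^r$ for all $t>0$, then for each $\eta>0$ there is a decomposition $g=g_0+g_1$ with $\|g_0\|\le u+\eta$ and $\|g_1\|\le v+\eta$.

Suppose this fails for some $\eta$. Let $S$ be the set of $(a,b)\in\mathbb R^2$ for which some $g=g_0+g_1$ has $\|g_0\|^r\le a$, $\|g_1\|^r\le b$. The set $S$ is nonempty and upward closed, its points have nonnegative coordinates, and it is convex because $\|\cdot\|^r$ is convex. It does not contain $((u+\eta)^r,(v+\eta)^r)$. By separation in the plane there is $(\alpha,\beta)\ne0$ with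
$$\alpha(u+\eta)^r+\beta(v+\eta)^r\le\alpha a+\beta b\qquad\text{on }S,$$
and $\alpha,\beta\ge0$ since $S$ is upward closed. As one of $\alpha,\beta$ is positive, $\alpha u^r+\beta v^r+\zeta\le\alpha a+\beta b$ on $S$ for some $\zeta>0$. Now replace $\alpha,\beta$ by $\alpha+\omega,\beta+\omega$ with a small $\omega>0$: the right side does not decrease, and $\alpha u^r+\beta v^r$ grows by $\omega(u^r+v^r)$, so the inequality persists with a smaller positive $\zeta$. Hence we may take $\alpha,\beta>0$. Dividing by $\alpha$ and taking the infimum over $S$ gives $K_r(\beta/\alpha,g)\ge u^r+(\beta/\alpha)v^r+\zeta/\alpha$, a contradiction. The claim is proved.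

Let $f=f_0+f_1$ be any decomposition. Then $K_r(t,g)\le K_r(t,f)\le\|f_0\|^r+t\|f_1\|^r$ for all $t$. The claim with $u=\|f_0\|$, $v=\|f_1\|$, followed by $\eta\to0$, gives $K_s(t,g)\le\|f_0\|^s+t\|f_1\|^s$. Take the infimum over decompositions. $\square$

So (2) is equivalent to the same inequality for $K_p$. From here on $1<p<\infty$ and $q=1/(p-1)$. For $s>0$ let
$$k(s)=\min_{a+b=1}\big(|a|^p+s|b|^p\big).$$
The function $a\mapsto|a|^p+s|1-a|^p$ is strictly convex and coercive on the scalars, so the minimizer is unique. By symmetry under conjugation it is real. For $a\in(0,1)$ the derivative vanishes when $a^{p-1}=s(1-a)^{p-1}$, so the minimizer is $a=x(s)$ with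
$$x(s)=\frac{s^q}{1+s^q}\in(0,1),\qquad s=\Big(\frac{x}{1-x}\Big)^{p-1}, \tag{3}$$
and $k(s)=x^p+s(1-x)^p=x^p+x^{p-1}(1-x)$, that is,
$$k(s)=x(s)^{p-1}=s\,(1+s^q)^{-(p-1)}. \tag{4}$$
We record what follows directly from (4).

- $k'(s)=(1+s^q)^{-p}\big(1+s^q-s^q\big)=(1-x(s))^p$, and $sk'(s)=x^{p-1}(1-x)\le k(s)$.
- $k(s)=s\,k(1/s)$, since $s\cdot s^{-1}(1+s^{-q})^{-(p-1)}=x(s)^{p-1}$.
- $2^{1-p}\min(1,s)\le k(s)\le\min(1,s)$. The upper bound uses $a=1$ or $b=1$. For $s\ge1$ we have $x(s)\ge\frac12$, which gives the lower bound; for $s\le1$ use $k(s)=sk(1/s)$.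
- $k(s)\uparrow1$ as $s\uparrow\infty$, and $k(s)/s\uparrow1$ as $s\downarrow0$.

For $\overline A=(L_p(a_0),L_p(a_1))$ on $(\Omega_A,\varrho_A)$, every decomposition satisfies $|f_0|^pa_0+t|f_1|^pa_1\ge|f|^pk(ta_1/a_0)a_0$ pointwise, with equality for $f_0=x(ta_1/a_0)f$. Hence
$$K_p(t,f;\overline A)=\int|f|^p\,k(t\,a_1/a_0)\,a_0\,d\varrho_A . \tag{5}$$
By the bounds on $k$, a measurable $f$ is in $A_0+A_1$ if and only if $\int|f|^p\min(a_0,a_1)\,d\varrho_A<\infty$.

## 5. One point on one side: no counterexample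

Suppose the target is one point, with norms $|u|$ and $\mu^{1/p}|u|$, and the source $\overline A$ is any Banach couple. A functional $T$ is a contraction if and only if $|Tu|\le\|u\|_{A_0}$ and $|Tu|\le\mu^{-1/p}\|u\|_{A_1}$, and this is the same as $|Tu|\le K(\mu^{-1/p},u;\overline A)$ for all $u$. Since $K(t,g)=|g|\min(1,t\mu^{1/p})$, (2) at $t=\mu^{-1/p}$ says $|g|\le K(\mu^{-1/p},f)$. Hahn–Banach for the norm $K(\mu^{-1/p},\cdot)$ gives $T$ with $Tf=g$ and $|Tu|\le K(\mu^{-1/p},u)$.

Suppose the source is one point, with norms $|u|$ and $\lambda^{1/p}|u|$, $f\ne0$, and $\overline B=(L_p(b_0),L_p(b_1))$. The only candidate is $Tu=(u/f)g$. By (5), the $K_p$ inequality is $\int|g|^pk(t\,b_1/b_0)\,b_0\,d\varrho_B\le|f|^pk(t\lambda)$. Letting $t\to\infty$ gives $\|g\|_{B_0}^p\le|f|^p$; dividing by $t$ and letting $t\to0$ gives $\|g\|^p_{B_1}\le\lambda|f|^p$ (monotone convergence). So $T$ is a contraction.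

Hence a counterexample needs at least two points on each side. With two target points, Hahn–Banach still gives one good functional per coordinate, but nothing bounds $\sum_j|(Tu)_j|^p$, so a more structured operator is needed.

## 6. Averaging operators, and the row that cannot be filled

Let $\overline A=(\ell_p^2,\ell_p^2(\lambda))$, $\overline B=(\ell_p^2,\ell_p^2(\mu))$ and $f,g\in(0,\infty)^2$. Put
$$x_i=x(\lambda_i),\quad y_j=x(\mu_j),\quad F_i=f_i^p,\quad G_j=g_j^p .$$
Let $m_F$ be the measure with mass $F_ix_i^{p-1}$ at $x_i$, and $m_G$ the measure with mass $G_jy_j^{p-1}$ at $y_j$. For a function $\varphi$ on $(0,1)$ put $m(\varphi)=m_F(\varphi)-m_G(\varphi)$, where $m_F(\varphi)=\int\varphi\,dm_F$ and so on.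

First we rewrite the $K_p$ inequality. Let $\tau>0$ and $\sigma=\tau^q$. By (3), $s^q=x/(1-x)$, so $x(\tau s)=\sigma x/(1+(\sigma-1)x)$ with $x=x(s)$. By (5) and (4), $K_p(\tau,f)=\sum_iF_i\,x(\tau\lambda_i)^{p-1}$, and $\sigma^{p-1}=\tau$. Thus
$$K_p(\tau,f)-K_p(\tau,g)=\tau\,m(\varphi_\sigma),\qquad\varphi_\sigma(x)=\big(1+(\sigma-1)x\big)^{-(p-1)}. \tag{6}$$
So (2) means $m(\varphi_\sigma)\ge0$ for all $\sigma>0$. Each $\varphi_\sigma$ is convex.

Next, a contraction is rigid at any $t$ where the two functionals touch. We need $t=1$.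

**Lemma 3 (rigidity).** Suppose $K_p(1,f)=K_p(1,g)$ and $T$ is a contraction with $Tf=g$. Let $f^0=(x_if_i)$, $f^1=((1-x_i)f_i)$, $g^0=(y_jg_j)$, $g^1=((1-y_j)g_j)$. Then $Tf^0=g^0$ and $Tf^1=g^1$.

Proof. Since $Tf^0+Tf^1=g$, the definition of $k$ in each coordinate gives
$$\sum_jG_jk(\mu_j)\le\|Tf^0\|_{B_0}^p+\|Tf^1\|_{B_1}^p\le\|f^0\|_{A_0}^p+\|f^1\|_{A_1}^p=\sum_iF_ik(\lambda_i).$$
The two ends are $K_p(1,g)$ and $K_p(1,f)$, which are equal. So equality holds in every coordinate in the first inequality. Uniqueness of the minimizer defining $k(\mu_j)$ gives $(Tf^0)_j=y_jg_j$. $\square$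

This suggests building $T$ as an average:
$$(Tu)_j=g_j\sum_iP_{ji}\,\frac{u_i}{f_i},\qquad P_{ji}\ge0,\quad\sum_iP_{ji}=1. \tag{7}$$
Then $Tf=g$ automatically, and rigidity asks for $\sum_iP_{ji}x_i=y_j$. If, in addition, $\sum_jm_G(\{y_j\})P_{ji}=m_F(\{x_i\})$, then $T$ is a contraction. Indeed, by Hölder with weights $P_{ji}x_i$,
$$\Big|\sum_iP_{ji}\frac{u_i}{f_ix_i}x_i\Big|^p\le y_j^{p-1}\sum_iP_{ji}\frac{|u_i|^p}{F_i}x_i^{1-p},$$
so $\sum_j|(Tu)_j|^p\le\sum_{i,j}G_jy_j^{p-1}P_{ji}\,|u_i|^pF_i^{-1}x_i^{1-p}=\sum_i|u_i|^p$. Replacing $x,y$ by $1-x,1-y$ in Hölder, and using $\mu_jG_j=(1-y_j)^{1-p}m_G(\{y_j\})$ and $\lambda_iF_i=(1-x_i)^{1-p}m_F(\{x_i\})$, gives the second endpoint.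

If $y_1,y_2$ lie between $x_1$ and $x_2$, the equations $\sum_iP_{ji}x_i=y_j$ can be solved, and Section 11 shows that this leads to a proof. But suppose
$$y_1<x_1<y_2<x_2 .$$
Then $\sum_iP_{1i}x_i=y_1$ has no solution: an average of $x_1,x_2$ is never below $x_1$. The row for $y_1$ cannot be filled, and the method stops. Put differently, the averaging conditions imply, by Jensen, $m(\varphi)\ge0$ for every convex $\varphi$, while (2) supplies only the family $\varphi_\sigma$.

This does not rule out contractions that are not averages. Rigidity does give a necessary condition on every contraction: $T(f^0+\varepsilon f^1)=g^0+\varepsilon g^1$ forces $\|g^0+\varepsilon g^1\|_{B_0}\le\|f^0+\varepsilon f^1\|_{A_0}$. Since $F_i(x_i+\varepsilon(1-x_i))^p=m_F(\{x_i\})\,x_i^{1-p}(x_i+\varepsilon(1-x_i))^p$, this reads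
$$m(h_\varepsilon)\ge0,\qquad h_\varepsilon(x)=x^{1-p}\big(x+\varepsilon(1-x)\big)^p\qquad(\varepsilon>0). \tag{8}$$
So the plan is to find a signed measure $m$, with the right sign pattern on $y_1<x_1<y_2<x_2$, satisfying $m(\varphi_\sigma)\ge0$ for all $\sigma$ but $m(h_\varepsilon)<0$ for one $\varepsilon$. We compare second derivatives with that of one reference function,
$$\varphi_\infty(x)=x^{1-p},\qquad\varphi_\infty''(x)=p(p-1)x^{-p-1}.$$
We choose $m$ to annihilate $1$, $x$ and $\varphi_\infty$. On four points these three conditions leave one degree of freedom, a scale factor.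

## 7. Interlacing divided differences and the proof of Theorem 1

For $a<b<c$ let
$$[a,b,c]\varphi=\frac{\varphi(a)}{(a-b)(a-c)}+\frac{\varphi(b)}{(b-a)(b-c)}+\frac{\varphi(c)}{(c-a)(c-b)}.$$
The coefficients have signs $+,-,+$. After multiplication by $(a-b)(a-c)(b-c)$, the value on $1$ becomes $(b-c)-(a-c)+(a-b)=0$, and the value on $x$ becomes $a(b-c)-b(a-c)+c(a-b)=0$. So affine functions are annihilated. Inserting $\varphi(x)=\varphi(a)+\varphi'(a)(x-a)+\int_a^c(x-s)_+\varphi''(s)\,ds$ gives, for $\varphi\in C^2$ near $[a,c]$,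
$$[a,b,c]\varphi=\int\varphi''(s)\,Q(s)\,ds,\qquad Q(s)=[a,b,c](\cdot-s)_+ .$$
For $s\in[b,c]$ only the last term survives, so $Q(s)=\frac{c-s}{(c-a)(c-b)}$. For $s\in[a,b]$,
$$Q(s)=\frac1{c-b}\Big(\frac{c-s}{c-a}-\frac{b-s}{b-a}\Big)=\frac{s-a}{(b-a)(c-a)},$$
because $(c-s)(b-a)-(b-s)(c-a)=(s-a)(c-b)$. Off $(a,c)$ we have $Q=0$. So $Q$ is a tent: positive on $(a,c)$, increasing on $[a,b]$, decreasing on $[b,c]$.

Fix $0<y_1<x_1<y_2<x_2<1$ and put $D_1=[y_1,x_1,y_2]$, $D_2=[x_1,y_2,x_2]$, with tents $Q_1,Q_2$.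

**Lemma 4.** Let $\varphi,\psi$ be $C^2$ on $(0,1)$ with $\psi''>0$ and $\varphi''=w\psi''$, $w$ continuous. If $w$ is nonincreasing, then $D_1\varphi/D_1\psi\ge D_2\varphi/D_2\psi$, with strict inequality if $w$ is strictly decreasing. If $w$ is nondecreasing, the inequality reverses.

Proof. We have $D_i\varphi/D_i\psi=\int w\,r_i$ with the probability densities $r_i=Q_i\psi''/\int Q_i\psi''$. On $(y_1,x_1]$, $r_2=0<r_1$. On $(x_1,y_2)$ the tent $Q_1$ decreases strictly to $0$ and $Q_2$ increases strictly from $0$, so $r_1/r_2$ decreases strictly from $\infty$ to $0$. On $[y_2,x_2)$, $r_1=0<r_2$. So there is $c\in(x_1,y_2)$ with $r_1>r_2$ on $(y_1,c)$ and $r_1<r_2$ on $(c,x_2)$. Since $\int r_1=\int r_2$,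
$$\int w(r_1-r_2)=\int(w-w(c))(r_1-r_2).$$
If $w$ is nonincreasing, both factors are nonnegative to the left of $c$ and nonpositive to the right, so the integral is $\ge0$, and it is $>0$ if $w$ is strictly decreasing. The other case is the same with the opposite sign. $\square$

**Step 1: reduction to one order.** The aim is to assume $\mu_1<\lambda_1<\mu_2<\lambda_2$. Interchanging endpoints changes $K$ by $K(t,f;A_1,A_0)=tK(1/t,f;A_0,A_1)$, so it preserves (2), and it preserves contractions. The map $u_i\mapsto\lambda_i^{1/p}u_i$ carries $(\ell_p(\lambda),\ell_p)$ isometrically onto $(\ell_p,\ell_p(1/\lambda))$ and preserves positivity of coordinates; similarly for $\mu$. So the problem for $\lambda,\mu$ is equivalent to that for $1/\lambda,1/\mu$. If $\lambda_1<\mu_1<\lambda_2<\mu_2$, then $1/\mu_2<1/\lambda_2<1/\mu_1<1/\lambda_1$, which after renumbering is the assumed order.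

**Step 2: construction of $f$ and $g$.** We build the signed measure announced in Section 6. Let $x_i=x(\lambda_i)$, $y_i=x(\mu_i)$. Since $x(\cdot)$ is increasing, $y_1<x_1<y_2<x_2$. Put
$$\theta=\frac{D_1\varphi_\infty}{D_2\varphi_\infty}>0,\qquad m=\theta D_2-D_1 .$$
As a signed measure on the four points, $m$ has the following signs. At $y_1$ only $-D_1$ acts, with sign $-$. At $x_1$ we have $\theta(+)-(-)$, positive. At $y_2$ we have $\theta(-)-(+)$, negative. At $x_2$ only $\theta D_2$ acts, positive. Moreover $m(1)=m(x)=m(\varphi_\infty)=0$. Write $m=m_F-m_G$ with $m_F$ carried by $\{x_1,x_2\}$ and $m_G$ by $\{y_1,y_2\}$, all masses positive, and define $f,g\in(0,\infty)^2$ by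
$$F_i=f_i^p=m_F(\{x_i\})\,x_i^{1-p},\qquad G_i=g_i^p=m_G(\{y_i\})\,y_i^{1-p}.$$
Then $m_F,m_G,m$ are the objects of Section 6 for these $f,g$.

**Step 3: the $K$ inequality holds.** By (6) we must show $m(\varphi_\sigma)\ge0$ for every $\sigma>0$. We have $\varphi_\sigma''=p(p-1)(\sigma-1)^2(1+(\sigma-1)x)^{-p-1}$, so
$$\frac{\varphi_\sigma''}{\varphi_\infty''}=(\sigma-1)^2\Big(\frac{x}{1-x+\sigma x}\Big)^{p+1},$$
which is nondecreasing, since $x/(1-x+\sigma x)=1/(x^{-1}-1+\sigma)$. Lemma 4 with $\psi=\varphi_\infty$ gives $D_1\varphi_\sigma\le\theta D_2\varphi_\sigma$, i.e. $m(\varphi_\sigma)\ge0$. So $K_p(\tau,g)\le K_p(\tau,f)$ for all $\tau$, and Lemma 2 gives $K(t,g;\overline B)\le K(t,f;\overline A)$ for all $t>0$.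

**Step 4: no contraction maps $f$ to $g$.** We violate (8). Suppose $T$ is a contraction with $Tf=g$. By (6) with $\tau=1$ we have $K_p(1,f)-K_p(1,g)=m(1)=0$, so Lemma 3 applies and (8) holds for every $\varepsilon>0$. Write $h_\varepsilon(x)=x\,\phi(1/x)$ with $\phi(u)=(1-\varepsilon+\varepsilon u)^p$. Since $(x\phi(1/x))''=x^{-3}\phi''(1/x)$,
$$h_\varepsilon''(x)=p(p-1)\varepsilon^2x^{-3}\Big(1-\varepsilon+\frac\varepsilon x\Big)^{p-2}=w(x)\,\varphi_\infty''(x),\qquad w(x)=\varepsilon^2\big(\varepsilon+(1-\varepsilon)x\big)^{p-2}.$$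
If $p<2$ take $\varepsilon=\frac12$: then $w$ is a positive multiple of $(1+x)^{p-2}$. If $p>2$ take $\varepsilon=2$: then $w$ is a positive multiple of $(2-x)^{p-2}$. In both cases $w$ is positive and strictly decreasing on $(0,1)$. Lemma 4 gives $D_1h_\varepsilon>\theta D_2h_\varepsilon$, i.e. $m(h_\varepsilon)<0$, contradicting (8).

For $p=2$ the function $w$ is constant, so $m(h_\varepsilon)=\varepsilon^2m(\varphi_\infty)=0$ and the argument gives no contradiction.

**Step 5: failure of the exact Calderón property.** If $\overline A,\overline B$ were exact Calderón, Lemma 1 with $c=1$ would give, for every $\epsilon>0$, an operator $T$ with $Tf=g$ and $\|T\|\le1+\epsilon$. By Step 4 and Remark 1 this is impossible.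

**Step 6: a single couple on four points.** Label so that $w_1<w_2<w_3<w_4$. Take $\lambda=(w_2,w_4)$, $\mu=(w_1,w_3)$ and the $f,g$ of Step 2. Put $f$ on the points $2,4$ and $g$ on the points $1,3$, extended by $0$. Extension by zero and restriction of coordinates are contractions for both endpoint norms, so the $K$-functionals do not change, and (2) holds. An operator $T$ on the four-point couple with $Tf=g$ gives, by extending from $\{2,4\}$, applying $T$ and restricting to $\{1,3\}$, an operator of no larger norm mapping the two-point $f$ to the two-point $g$. So no contraction has $Tf=g$. In Lemma 1 with $\overline A=\overline B$ the spaces $A$ and $B$ coincide. For this exact interpolation space, $\|f\|_A\le1$, while $\|g\|_A\le1$ would give $T$ with $Tf=g$ and $\|T\|\le1+\epsilon$ for every $\epsilon>0$, contradicting Remark 1. This proves Theorem 1. $\blacksquare$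

## 8. Numbers for $p=3$

Take $(y_1,x_1,y_2,x_2)=(\frac15,\frac25,\frac35,\frac45)$. By (3), $s=(x/(1-x))^2$, so $\mu=(\frac1{16},\frac94)$ and $\lambda=(\frac49,16)$. Up to the common factor $12.5$, $D_1$ has coefficients $1,-2,1$ at $\frac15,\frac25,\frac35$, and $D_2$ the same at $\frac25,\frac35,\frac45$. With $\varphi_\infty=x^{-2}$,
$$D_1\varphi_\infty\propto25\Big(1-\frac12+\frac19\Big)=25\cdot\frac{11}{18},\qquad D_2\varphi_\infty\propto25\Big(\frac14-\frac29+\frac1{16}\Big)=25\cdot\frac{13}{144},\qquad\theta=\frac{88}{13}.$$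
Multiplied by $13$, $m$ has the masses $-13,\ 114,\ -189,\ 88$ at $y_1,x_1,y_2,x_2$; their sum is $0$, and $-13+2\cdot114-3\cdot189+4\cdot88=0$. Multiplying by $x^{-2}$ and dividing by $12.5$ gives $F=(57,11)$, $G=(26,42)$, that is,
$$f=(57^{1/3},11^{1/3}),\qquad g=(26^{1/3},42^{1/3}).$$
As a check, $K_3(1,f)=57\cdot\frac4{25}+11\cdot\frac{16}{25}=\frac{404}{25}=26\cdot\frac1{25}+42\cdot\frac9{25}=K_3(1,g)$. By Lemma 3, a contraction with $Tf=g$ would satisfy $Tf^1=g^1$. But
$$\|f^1\|_{\ell_3}^3=57(0.6)^3+11(0.2)^3=12.4\ <\ 16=26(0.8)^3+42(0.4)^3=\|g^1\|_{\ell_3}^3 .$$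

## 9. An interleaved quadruple always destroys exactness

We prove the "only if" part of Theorem 2 by placing the two-point example approximately inside the given couples. Write $\kappa_A=a_1/a_0$, $\kappa_B=b_1/b_0$, and let $\varrho_A,\varrho_B$ be the underlying measures.

Let $\lambda_1,\lambda_2\in\Lambda_A$, $\mu_1,\mu_2\in\Lambda_B$ be an interleaved quadruple. Put $\overline A^0=(\ell_p^2,\ell_p^2(\lambda))$, $\overline B^0=(\ell_p^2,\ell_p^2(\mu))$, let $f^0,g^0$ now denote the vectors given by Theorem 1 for these couples, and choose $\eta>0$ by Remark 1 such that no $T^0$ with $\|T^0\|\le1+\eta$ has $T^0f^0=g^0$.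

**Step 1: embeddings and projections.** We compare $\overline A$ with $\overline A^0$ up to a factor close to $1$. Let $\delta>0$ be small. By definition of the essential range and $\sigma$-finiteness, there are disjoint sets $E_1,E_2$ with
$$\lambda_i/(1+\delta)<\kappa_A<\lambda_i(1+\delta)\ \text{ on }E_i,\qquad0<\alpha_i:=\int_{E_i}a_0\,d\varrho_A<\infty .$$
(They are disjoint for small $\delta$ because $\lambda_1\ne\lambda_2$.) Define
$$\iota_Au=\sum_iu_i\alpha_i^{-1/p}1_{E_i},\qquad(\pi_Ah)_i=\alpha_i^{-1/p'}\int_{E_i}h\,a_0\,d\varrho_A .$$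
Then $\pi_A\iota_A=\mathrm{id}$. Also $\|\iota_Au\|_{A_0}^p=\sum|u_i|^p$ and $\|\iota_Au\|_{A_1}^p\le(1+\delta)\sum\lambda_i|u_i|^p$. By Hölder, $|(\pi_Ah)_i|^p\le\int_{E_i}|h|^pa_0\,d\varrho_A$, and hence $\lambda_i|(\pi_Ah)_i|^p\le(1+\delta)\int_{E_i}|h|^pa_1\,d\varrho_A$. So $\iota_A:\overline A^0\to\overline A$ and $\pi_A:\overline A\to\overline A^0$ have norms at most $(1+\delta)^{1/p}$. Define $\iota_B,\pi_B$ likewise, and put $f=\iota_Af^0$, $g=\iota_Bg^0$.

**Step 2: transfer.** We pull an almost contraction back to the two-point couples. By (1),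
$$K(t,g)\le(1+\delta)^{1/p}K(t,g^0)\le(1+\delta)^{1/p}K(t,f^0)\le(1+\delta)^{2/p}K(t,f),$$
the last step because $f^0=\pi_Af$. If $\overline A,\overline B$ were exact Calderón, Lemma 1 with $c=(1+\delta)^{2/p}$ would give $T$ with $Tf=g$ and $\|T\|\le(1+\delta)^{2/p}+\delta$. Then $T^0=\pi_BT\iota_A$ satisfies $T^0f^0=\pi_Bg=g^0$ and $\|T^0\|\le(1+\delta)^{2/p}\big((1+\delta)^{2/p}+\delta\big)\le1+\eta$ for small $\delta$. This contradicts the choice of $\eta$.

## 10. Without interleaving: from functions to measures on $(0,\infty)$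

Now let $1<p<\infty$ ($p=2$ allowed), let the measure spaces be $\sigma$-finite, and suppose there is no interleaved quadruple. Let $A,B$ be an exact interpolation pair, $f\in A$, $g\in B_0+B_1$, and suppose (2) holds. It suffices to construct a contraction $T:\overline A\to\overline B$ with $Tf=g$. If $f=0$, then $g=0$ and $T=0$ works, so let $f\ne0$. By Lemma 2, $K_p(t,g)\le K_p(t,f)$ for all $t$.

**Step 1: push everything to the line.** We show that only the distribution of $|f|^p$ and $|g|^p$ along $\kappa_A$, $\kappa_B$ matters. Let $\nu$ be the image of $|f|^pa_0\,d\varrho_A$ under $\kappa_A$, and $\nu'$ the image of $|g|^pb_0\,d\varrho_B$ under $\kappa_B$. These are measures on $(0,\infty)$ concentrated on $\Lambda_A$, $\Lambda_B$. By (5) and the bounds on $k$, $\int\min(1,\lambda)\,d\nu<\infty$ and $\int\min(1,\lambda)\,d\nu'<\infty$, and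
$$\int k(t\lambda)\,d\nu'\le\int k(t\lambda)\,d\nu\qquad(t>0). \tag{9}$$
Put $\overline L(\nu)=(L_p(\nu),L_p(\lambda\nu))$, where $\lambda\nu$ is the measure with density $\lambda$ with respect to $\nu$.

Define $V:\overline A\to\overline L(\nu)$ as follows. Let $d\gamma=|f|^pa_0\,d\varrho_A$. For $h\in A_0+A_1$,
$$\int_{\{f\ne0\}}|h/f|^p\min(1,\kappa_A)\,d\gamma\le\int|h|^p\min(a_0,a_1)\,d\varrho_A<\infty,$$
and $\min(1,\kappa_A)\gamma$ is a finite measure, so $h/f\in L_1(\min(1,\kappa_A)\gamma)$. Let $Vh(\lambda)$ be the conditional expectation of $h/f$ given $\kappa_A=\lambda$ under this finite measure, a function defined $\nu$-almost everywhere. By conditional Jensen, multiplying by $w(\kappa_A)/\min(1,\kappa_A)$ and integrating, we get for every Borel $w\ge0$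
$$\int|Vh|^pw\,d\nu\le\int_{\{f\ne0\}}|h/f|^pw(\kappa_A)\,d\gamma\le\int|h|^pw(\kappa_A)\,a_0\,d\varrho_A .$$
With $w=1$ and $w=\lambda$ this says $\|V\|\le1$. Also $Vf=1$.

Define $W:\overline L(\nu')\to\overline B$ by $Wu=g\cdot(u\circ\kappa_B)$. This is well defined, because if $u=0$ off a $\nu'$-null set then $g\cdot(u\circ\kappa_B)=0$ almost everywhere. It is isometric on both endpoint spaces, since $b_1=\kappa_Bb_0$, and $W1=g$.

So it suffices to find a contraction
$$S:\overline L(\nu)\to\overline L(\nu')\quad\text{with }S1=1, \tag{10}$$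
and put $T=WSV$.

**Step 2: remove the common part.** The aim is to make $\nu,\nu'$ mutually singular. Both measures are $\sigma$-finite. Let $\omega=\nu\wedge\nu'$ be the measure whose density with respect to $\nu+\nu'$ is the smaller of the two densities, and write $\nu=\omega+\nu_+$, $\nu'=\omega+\nu_-$. Then $\nu_+,\nu_-$ are concentrated on disjoint Borel sets $P\subset\Lambda_A$, $N\subset\Lambda_B$, and (9) holds for $\nu_+,\nu_-$ because $\int k(t\lambda)\,d\omega<\infty$ can be subtracted. Suppose $\tilde S:\overline L(\nu_+)\to\overline L(\nu_-)$ is a contraction with $\tilde S1=1$. Put $r=d\omega/d\nu'\in[0,1]$ and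
$$Sh=rh+(1-r)\tilde Sh .$$
This makes sense $\nu'$-almost everywhere: $h$ is determined $\omega$-a.e. and $r\nu'=\omega$, while $\tilde Sh$ is determined $\nu_-$-a.e. and $(1-r)\nu'=\nu_-$. Then $S1=1$, and by convexity, for $w=1$ and $w=\lambda$,
$$\int|Sh|^pw\,d\nu'\le\int|h|^pw\,d\omega+\int|\tilde Sh|^pw\,d\nu_-\le\int|h|^pw\,d\omega+\int|h|^pw\,d\nu_+=\int|h|^pw\,d\nu .$$
So from now on $\nu,\nu'$ are concentrated on disjoint sets $P\subset\Lambda_A$, $N\subset\Lambda_B$. If $\nu'=0$, take $S=0$. If $\nu=0$, then $\nu'=0$ by (9), as $k>0$. So let both be nonzero. Null subsets of $P$ and $N$ may be discarded at any time.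

**Step 3: a symmetry.** This will halve the number of cases. Replace $\lambda$ by $1/\lambda$, and $\nu,\nu'$ by the images of $\lambda\nu,\lambda\nu'$ under this map; call them $\hat\nu,\hat\nu'$. Then $\int|u|^p\,d\hat\nu=\int|u(1/\lambda)|^p\lambda\,d\nu$ and $\int|u|^p\lambda\,d\hat\nu=\int|u(1/\lambda)|^p\,d\nu$, so the two endpoint spaces are interchanged. Since $k(s)=sk(1/s)$,
$$\int k(t\lambda)\,d\hat\nu=\int k(t/\lambda)\,\lambda\,d\nu=t\int k(\lambda/t)\,d\nu,$$
so (9) at $t$ becomes (9) at $1/t$. Problem (10) for $\hat\nu,\hat\nu'$ is equivalent to that for $\nu,\nu'$.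

**Step 4: geometry of $P$ and $N$.** Here the absence of interleaving enters. Claim: either (I) no point of $P$ lies between two points of $N$, or (II) no point of $N$ lies between two points of $P$. Suppose both fail. Then there are $n<\pi<n'$ and $\pi_1<n_1<\pi_2$ with $n,n',n_1\in N$ and $\pi,\pi_1,\pi_2\in P$. A point $\pi''\in P$ with $\pi''>n'$ would give $n<\pi<n'<\pi''$, and one with $\pi''<n$ would give $\pi''<n<\pi<n'$; both are interleaved. As $P\cap N=\emptyset$, we get $P\subset(n,n')$. In the same way a point $n''\in N$ with $n''>\pi_2$ gives $\pi_1<n_1<\pi_2<n''$, and one with $n''<\pi_1$ gives $n''<\pi_1<n_1<\pi_2$; so $N\subset(\pi_1,\pi_2)$. Then $n>\pi_1$ from the second inclusion and $\pi_1>n$ from the first, a contradiction.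

For sets, let $E<E'$ mean that every element of $E$ is smaller than every element of $E'$. In (I), $P=P_L\cup P_R$ with $P_L<N<P_R$; in (II), $N=N_L\cup N_R$ with $N_L<P<N_R$. If one of the two parts is null, discard it. So one of three cases holds: $P<N$ or $N<P$ (Section 11, Case 0); $P_L<N<P_R$ with $\nu(P_L),\nu(P_R)>0$ (Case I); $N_L<P<N_R$ with $\nu'(N_L),\nu'(N_R)>0$ (Case II).

## 11. The three positions of $P$ and $N$

**Case 0: $P$ and $N$ are separated.** We use one global average. By the symmetry let $P<N$, and let $c=\sup P\in(0,\infty)$, so $P\subset(0,c]$, $N\subset[c,\infty)$. Put $M=\int\lambda\,d\nu$ and $M'=\int\lambda\,d\nu'$. Then $0<M<\infty$, since $\lambda\le\max(1,c)\min(1,\lambda)$ on $P$. Dividing (9) by $t$ and letting $t\downarrow0$, monotone convergence gives $M'\le M$. Let $Sh$ be the constant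
$$Sh=\frac1M\int h\,\lambda\,d\nu .$$
It is well defined: $\lambda\nu$ is finite, so $L_p(\lambda\nu)\subset L_1(\lambda\nu)$, and $L_p(\nu)\subset L_p(\lambda\nu)$ because $\lambda\le c$ on $P$. We have $S1=1$ and $|Sh|^p\le M^{-1}\int|h|^p\lambda\,d\nu$ by Jensen. Therefore
$$\int|Sh|^p\lambda\,d\nu'=M'|Sh|^p\le\int|h|^p\lambda\,d\nu,$$
and, since $\nu'(N)\le M'/c$,
$$\int|Sh|^p\,d\nu'\le\frac{M'}c|Sh|^p\le\frac1c\int|h|^p\lambda\,d\nu\le\int|h|^p\,d\nu .$$

**Case I: $P_L<N<P_R$.** Here the averaging operators of Section 6 work. Let $c=\inf N$, $d=\sup N$. Then $P_L\subset(0,c]$, $N\subset[c,d]$, $P_R\subset[d,\infty)$ and $0<c\le d<\infty$, since $P_L,P_R$ are nonempty. So $\nu'$ is finite.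

*Normalization.* We want the $K_p$ functionals to touch. The function
$$R(t)=\frac{\int k(t\lambda)\,d\nu}{\int k(t\lambda)\,d\nu'}\ge1$$
is continuous on $(0,\infty)$ by dominated convergence, as $k(t\lambda)\le\max(1,t)\min(1,\lambda)$. Let $s=\inf R\ge1$. Since $s\ge1$, a contraction into $\overline L(s\nu')$ is a contraction into $\overline L(\nu')$. So replace $\nu'$ by $s\nu'$; (9) still holds, and now $\inf R=1$.

**Subcase I.i: $R(t_0)=1$ for some $t_0$.** The aim is to turn the touching into two moment identities, and then fill the rows. The function $\Phi(t)=\int k(t\lambda)\,d(\nu-\nu')\ge0$ vanishes at $t_0$. It can be differentiated under the integral because $t\lambda k'(t\lambda)\le k(t\lambda)$ provides a dominating function near $t_0$. So $\Phi'(t_0)=0$. Write $x=x(t_0\lambda)$ and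
$$dm=x^{p-1}\,d\nu,\qquad dm'=x^{p-1}\,d\nu' ;$$
these are finite, since $x^{p-1}=k(t_0\lambda)$. From $\Phi(t_0)=0$ and $t_0\Phi'(t_0)=\int x^{p-1}(1-x)\,d(\nu-\nu')=0$ we get
$$m(P)=m'(N),\qquad\int x\,dm=\int x\,dm' . \tag{11}$$
Let $x_L,x_R$ be the means of $x$ under $m|_{P_L}$ and $m|_{P_R}$. Since $x(t_0\lambda)$ increases strictly with $\lambda$ and $P_L<N<P_R$, we have $x_L<x(t_0\lambda)<x_R$ for $\lambda\in N$. For $\lambda\in N$ put
$$\alpha(\lambda)=\frac{x_R-x(t_0\lambda)}{x_R-x_L}\in[0,1],\qquad\mathcal P(\lambda,\cdot)=\alpha(\lambda)\frac{m|_{P_L}}{m(P_L)}+(1-\alpha(\lambda))\frac{m|_{P_R}}{m(P_R)}, \tag{12}$$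
$$Sh(\lambda)=\int h(\xi)\,\mathcal P(\lambda,d\xi).$$
Each $\mathcal P(\lambda,\cdot)$ is a probability measure, so $S1=1$. Its $x$-mean is right: $\int x(t_0\xi)\,\mathcal P(\lambda,d\xi)=\alpha x_L+(1-\alpha)x_R=x(t_0\lambda)$. Its mixture is right too: by (11),
$$\int\alpha\,dm'=\frac{x_Rm(P)-x_Lm(P_L)-x_Rm(P_R)}{x_R-x_L}=m(P_L),$$
hence $\int(1-\alpha)\,dm'=m(P_R)$ and $\int\mathcal P(\lambda,\cdot)\,dm'(\lambda)=m$. The operator is well defined: since $x^{1-p}\ge1$ and $(1-x)^{1-p}\ge1$, and
$$d\nu=x^{1-p}\,dm,\qquad t_0\lambda\,d\nu=(1-x)^{1-p}\,dm\quad\text{by (3)},$$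
we have $L_p(\nu)+L_p(\lambda\nu)\subset L_p(m)\subset L_1(m)$, and $\mathcal P(\lambda,\cdot)$ is bounded by a constant multiple of $m$.

It remains to check the norms. By Hölder, writing $h=(h/x)\,x$,
$$|Sh(\lambda)|^p\le x(t_0\lambda)^{p-1}\int|h|^px^{1-p}\,\mathcal P(\lambda,d\xi),$$
so
$$\int|Sh|^p\,d\nu'=\int|Sh|^px^{1-p}\,dm'\le\iint|h|^px^{1-p}\,\mathcal P(\lambda,d\xi)\,dm'(\lambda)=\int|h|^px^{1-p}\,dm=\int|h|^p\,d\nu .$$
For the other endpoint, $\int(1-x(t_0\xi))\,\mathcal P(\lambda,d\xi)=1-x(t_0\lambda)$, so Hölder with $h=(h/(1-x))(1-x)$ gives $|Sh(\lambda)|^p\le(1-x(t_0\lambda))^{p-1}\int|h|^p(1-x)^{1-p}\,\mathcal P(\lambda,d\xi)$, and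
$$t_0\int|Sh|^p\lambda\,d\nu'=\int|Sh|^p(1-x)^{1-p}\,dm'\le\int|h|^p(1-x)^{1-p}\,dm=t_0\int|h|^p\lambda\,d\nu .$$

**Subcase I.ii: the infimum of $R$ is not attained.** Now the functionals touch only at $t=0$ or $t=\infty$, and we use the expansion there. There are $t_n$ with $R(t_n)\to1$. No subsequence converges in $(0,\infty)$, by continuity, so after passing to a subsequence $t_n\to0$ or $t_n\to\infty$. The symmetry of Section 10, Step 3, keeps Case I and replaces $R(t)$ by $R(1/t)$, so let $t_n\to0$. As $t\downarrow0$, $k(t\lambda)/t\uparrow\lambda$, and $0<\int\lambda\,d\nu'<\infty$ because $N$ is bounded and $\nu'$ is finite and nonzero. Since $R(t_n)\to1$, monotone convergence gives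
$$\int\lambda\,d\nu=\int\lambda\,d\nu'<\infty .$$
Put $dm=\lambda\,d\nu$, $dm'=\lambda\,d\nu'$, so $m(P)=m'(N)<\infty$. Put $z=\lambda^q$ and $\tau=t^q$. By (4), $\lambda-k(t\lambda)/t=\lambda\big(1-(1+\tau z)^{-(p-1)}\big)$. Dividing (9) by $t$, subtracting from the equality of first moments, and dividing by $(p-1)\tau$ gives
$$\int\frac{1-(1+\tau z)^{-(p-1)}}{(p-1)\tau}\,dm\le\int\frac{1-(1+\tau z)^{-(p-1)}}{(p-1)\tau}\,dm' .$$
By convexity of $\tau\mapsto(1+\tau z)^{-(p-1)}$ the integrands increase to $z$ as $\tau\downarrow0$. So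
$$\int z\,dm\le\int z\,dm'<\infty, \tag{13}$$
the finiteness because $N$ is bounded. Let $z_L,z_R$ be the means of $z$ under $m|_{P_L},m|_{P_R}$; then $z_L<z(\lambda)<z_R$ on $N$. With $\alpha_0=\frac{z_R-z}{z_R-z_L}\in[0,1]$ on $N$, (13) gives
$$\int\alpha_0\,dm'=\frac{z_Rm'(N)-\int z\,dm'}{z_R-z_L}\le\frac{z_Rm(P)-\int z\,dm}{z_R-z_L}=m(P_L)\le m(P)=m'(N).$$
For $\vartheta\in[0,1]$ the function $\alpha=\alpha_0+\vartheta(1-\alpha_0)$ has $m'$-integral running continuously from $\int\alpha_0\,dm'$ to $m'(N)$. So we can choose $\vartheta$ with $\int\alpha\,dm'=m(P_L)$, and then $\int(1-\alpha)\,dm'=m(P_R)$. Define $\mathcal P$ by the second formula in (12) with this $\alpha$ and this $m$, and $Sh(\lambda)=\int h\,\mathcal P(\lambda,d\xi)$. Then $S1=1$ and $\int\mathcal P(\lambda,\cdot)\,dm'=m$. Since $\alpha\ge\alpha_0$ and $z_L<z_R$,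
$$\int z(\xi)\,\mathcal P(\lambda,d\xi)=\alpha z_L+(1-\alpha)z_R\le\alpha_0z_L+(1-\alpha_0)z_R=z(\lambda).$$
The operator is well defined: $L_p(\lambda\nu)=L_p(m)\subset L_1(m)$, and, since $z^{1-p}=\lambda^{-1}$ and hence $d\nu=z^{1-p}\,dm$, for $h\in L_p(\nu)$ Hölder gives $\int|h|\,dm\le\big(\int|h|^pz^{1-p}\,dm\big)^{1/p}\big(\int z\,dm\big)^{1/p'}<\infty$.

For the norms, Jensen gives
$$\int|Sh|^p\lambda\,d\nu'=\int|Sh|^p\,dm'\le\int|h|^p\,dm=\int|h|^p\lambda\,d\nu .$$
Hölder with $h=(h/z)\,z$ gives $|Sh(\lambda)|^p\le z(\lambda)^{p-1}\int|h|^pz^{1-p}\,\mathcal P(\lambda,d\xi)$. As $d\nu'=z^{1-p}\,dm'$,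
$$\int|Sh|^p\,d\nu'=\int|Sh|^pz^{1-p}\,dm'\le\int|h|^pz^{1-p}\,dm=\int|h|^p\,d\nu .$$

**Case II: $N_L<P<N_R$.** Here two averages suffice, one for each part of $N$, and only the limits $t\to0,\infty$ of (9) are needed. Let $c=\inf P$, $d=\sup P$; then $0<c\le d<\infty$, because $N_L,N_R$ are nonempty. So $n=\nu(P)$ and $M=\int\lambda\,d\nu$ are finite. Letting $t\to\infty$ in (9), and $t\to0$ in (9) divided by $t$, gives
$$\nu'(N)\le n,\qquad\int\lambda\,d\nu'\le M .$$
Let $a=\nu'(N_L)>0$, $b=\nu'(N_R)>0$, and let $e_L,e_R$ be the means of $\lambda$ under $\nu'|_{N_L},\nu'|_{N_R}$. Then $e_L<\lambda<e_R$ for $\lambda\in P$, so $e_Ln<M<e_Rn$, and $(a,b)$ lies in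
$$\Pi=\{(u,v):u,v\ge0,\ u+v\le n,\ e_Lu+e_Rv\le M\}.$$
With $\alpha_0=\frac{e_R-\lambda}{e_R-e_L}$ and $\beta_0=1-\alpha_0$ on $P$, consider the four pairs of functions on $P$
$$(0,0),\qquad(1,0),\qquad(\alpha_0,\beta_0),\qquad(0,\lambda/e_R).$$
Each pair $(\alpha,\beta)$ satisfies
$$\alpha,\beta\ge0,\qquad\alpha+\beta\le1,\qquad\alpha e_L+\beta e_R\le\lambda\qquad\text{on }P. \tag{14}$$
For the second pair this is $e_L\le\lambda$; for the third, $\alpha_0e_L+\beta_0e_R=\lambda$; for the fourth, $\lambda/e_R\le1$. The $\nu$-integrals of the pairs are $(0,0)$; $(n,0)$; a point with $u+v=n$ and $e_Lu+e_Rv=M$; and $(0,M/e_R)$. These are exactly the vertices of $\Pi$: on the $u$-axis the binding constraint is $u\le n$, as $n<M/e_L$; on the $v$-axis it is $v\le M/e_R$, as $M/e_R<n$; and the third point, whose coordinates are positive, is the intersection of the two slanted sides. So $(a,b)$ is a convex combination of the four vertices, and the same convex combination of the four pairs is a pair $(\alpha,\beta)$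 with (14) and $\int\alpha\,d\nu=a$, $\int\beta\,d\nu=b$. Define
$$Sh=\frac1a\int\alpha h\,d\nu\ \text{ on }N_L,\qquad Sh=\frac1b\int\beta h\,d\nu\ \text{ on }N_R .$$
This is well defined, since $\nu$ is finite and $\lambda$ lies between the positive numbers $c$ and $d$ on $P$, so both endpoint spaces are contained in $L_1(\nu)$. We have $S1=1$, and Jensen on each part gives
$$\int|Sh|^p\,d\nu'\le\int(\alpha+\beta)|h|^p\,d\nu\le\int|h|^p\,d\nu,$$
$$\int|Sh|^p\lambda\,d\nu'\le\int(\alpha e_L+\beta e_R)|h|^p\,d\nu\le\int|h|^p\lambda\,d\nu,$$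
where the second line uses $\int_{N_L}\lambda\,d\nu'=ae_L$ and $\int_{N_R}\lambda\,d\nu'=be_R$.

In all cases (10) is solved, and $T=WSV$ is a contraction with $Tf=g$. This proves the "if" part for all $1<p<\infty$. With Section 9, the equivalence in Theorem 2 is proved for $p\ne2$.

**The case of a single couple.** If $\overline A=\overline B$, then $\Lambda_A=\Lambda_B$. An interleaved quadruple consists of four distinct points of this set, and any four distinct points, taken alternately as $\mu_1<\lambda_1<\mu_2<\lambda_2$, form one. So the couple is exact Calderón if and only if $a_1/a_0$ has at most three essential values, and four is the smallest number of values for which a single couple fails. This completes the proof of Theorem 2. $\blacksquare$
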